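# How large are the derivatives of orthonormal polynomials? Nevai's lower bound in $L^p$

**Conventions.** A measure on $[-1,1]$ is a finite positive Borel measure with infinite support. Its density with respect to Lebesgue measure (the derivative of its absolutely continuous part) is $\alpha'$, and $p_n(\alpha,t)$ is its orthonormal polynomial of degree $n$ with positive leading coefficient: $\int p_np_m\,d\alpha=\delta_{nm}$. We write $\|g\|_p=\big(\int_{-1}^1|g|^p\,dt\big)^{1/p}$ for $0<p<\infty$ and $\|g\|_\infty$ for the essential supremum on $[-1,1]$. For $p<1$ this is not a norm; we never use a triangle inequality for it. $|E|$ is the Lebesgue measure of $E$. Throughout, $t=\cos\theta$ with $0\le\theta\le\pi$. Put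
$$M_p=\frac1\pi\int_0^\pi|\sin x|^p\,dx=\frac{\Gamma(\frac{p+1}2)}{\sqrt\pi\,\Gamma(\frac p2+1)},\qquad C_p=\sqrt{\tfrac\pi2}\;M_p^{-1/p}\ (p<\infty),\qquad C_\infty=\sqrt{\tfrac\pi2}.$$
(The second form of $M_p$ is the beta integral. For example $M_2=\frac12$ and $C_2=\sqrt\pi$.)

## 1. The Chebyshev weight

Take $d\alpha=\dfrac{dt}{\pi\sqrt{1-t^2}}$. Under $t=\cos\theta$ this becomes $d\theta/\pi$ on $(0,\pi)$, so $p_0=1$ and, for $n\ge1$,
$$p_n(\cos\theta)=\sqrt2\cos n\theta,\qquad p_n'(\cos\theta)=\sqrt2\,n\,\frac{\sin n\theta}{\sin\theta}.$$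
Hence, with $g(t)=f(t)/\sqrt{1-t^2}$,
$$\frac1n|f(t)\,p_n'(t)|=\sqrt2\,|g(t)|\,|\sin n\theta| .$$
The factor $|\sin n\theta|$ oscillates faster and faster, and against a fixed function it acts through its average. We prove this at once for more general phases than $n\theta$.

**Lemma 1 (oscillation).** Let $\psi_n\in C^1[0,\pi]$ be real with $\int_0^\pi|\psi_n'/n-1|\,d\theta\to0$. For every continuous $2\pi$-periodic $Q$ and every $G\in L^1(0,\pi)$,
$$\int_0^\pi Q(\psi_n)\,G\,d\theta\longrightarrow\frac1{2\pi}\int_0^{2\pi}Q\,dx\cdot\int_0^\pi G\,d\theta .$$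

*Proof.* Replacing $Q$ by a trigonometric polynomial within $\eta$ uniformly changes each side by at most $\eta\|G\|_{L^1}$. Replacing $G$ by a step function within $\eta$ in $L^1$ changes each side by at most $\eta\sup|Q|$. So by linearity we may take $G=1_I$ with $I$ an interval and $Q(x)=e^{ijx}$, $j\in\mathbb Z$. For $j=0$ both sides are equal. For $j\ne0$ the right side is $0$, and
$$\Big|\int_Ie^{ij\psi_n}d\theta\Big|\le\int_I\Big|1-\frac{\psi_n'}n\Big|d\theta+\frac1n\Big|\int_Ie^{ij\psi_n}\psi_n'\,d\theta\Big|\le o(1)+\frac2{|j|n}\to0,$$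
because $e^{ij\psi_n}\psi_n'$ is the derivative of $e^{ij\psi_n}/(ij)$. $\square$

**Proposition (Chebyshev weight).** For $0<p\le\infty$ and every measurable $f$,
$$\sqrt\pi\,\Big\|\frac f{\sqrt{1-t^2}}\Big\|_p\le C_p\liminf_{n\to\infty}\frac1n\|f\,p_n'\|_p .$$

*Proof.* We use Lemma 1 with $\psi_n=n\theta$ and $dt=\sin\theta\,d\theta$.

Let $p<\infty$ and $g_l=\min(|g|,l)$. Lemma 1 with $Q=|\sin|^p$ gives
$$\liminf_n\int_{-1}^1|g|^p|\sin n\theta|^p\,dt\ge\lim_n\int_{-1}^1g_l^p|\sin n\theta|^p\,dt=M_p\int_{-1}^1g_l^p\,dt .$$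
Let $l\to\infty$: by monotone convergence $\liminf\frac1n\|fp_n'\|_p\ge\sqrt2\,M_p^{1/p}\|g\|_p$. Multiply by $C_p=\sqrt{\pi/2}\,M_p^{-1/p}$.

Let $p=\infty$ and $0\le\lambda<\|g\|_\infty$, and let $E=\{|g|>\lambda\}$, so $|E|>0$. For each $q<\infty$,
$$\frac1{\sqrt2\,n}\|fp_n'\|_\infty\ge\lambda\operatorname*{ess\,sup}_E|\sin n\theta|\ge\lambda\Big(\frac1{|E|}\int_E|\sin n\theta|^q\,dt\Big)^{1/q}\longrightarrow\lambda M_q^{1/q}.$$
As $q\to\infty$, $M_q^{1/q}\to\sup|\sin|=1$. Then let $\lambda\to\|g\|_\infty$. $\square$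

When $p<\infty$ and $g\in L^p$, Lemma 1 applies to $|g|^p$ itself and the proposition holds with equality and a limit. So for this weight $C_p$ cannot be lowered.

## 2. From one weight to all measures with $\alpha'>0$ almost everywhere

What happens for a general $\alpha$? For $p_n$ itself, without a derivative, there is a known result.

**Known result (Máté, Nevai, Totik).** Let $0<p\le\infty$. There is a constant $\mathcal C$ such that for every $\alpha$ supported in $[-1,1]$ with $\alpha'>0$ a.e. there, and every measurable $f$,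
$$\Big\|\frac f{\sqrt{\alpha'}\,(1-t^2)^{1/4}}\Big\|_p\le\mathcal C\liminf_{n\to\infty}\|f\,p_n(\alpha)\|_p .$$

Nevai's conjecture is the corresponding statement for $p_n'$, with weight $(1-t^2)^{3/4}$ and a factor $\frac1n$. The constant may depend on $p$ but not on $\alpha$ or $f$. The source of the problem is "On a conjecture of Nevai". For the Chebyshev weight $\sqrt{\alpha'}(1-t^2)^{3/4}=\pi^{-1/2}(1-t^2)^{1/2}$, so the proposition above is that case. The conjecture is true. From now on $\alpha$ is a measure on $[-1,1]$ with $\alpha'>0$ a.e., and $f$ is measurable and a.e. finite. (If $|f|=\infty$ on a set of positive measure, the right-hand sides below are $+\infty$, since $p_n^{(k)}$ is a nonzero polynomial for $n\ge k$.)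

**Theorem 1 (Nevai's conjecture).** For $0<p\le\infty$,
$$\Big\|\frac{f}{\sqrt{\alpha'}\,(1-t^2)^{3/4}}\Big\|_p\le C_p\liminf_{n\to\infty}\frac1n\|f\,p_n'(\alpha)\|_p .$$

**Theorem 2 (all orders, sharp constant).** For every integer $k\ge0$ and $0<p\le\infty$,
$$\Big\|\frac{f}{\sqrt{\alpha'}\,(1-t^2)^{1/4+k/2}}\Big\|_p\le C_p\liminf_{n\to\infty}\frac1{n^k}\|f\,p_n^{(k)}(\alpha)\|_p .$$
For each single $\alpha,k,p$ the constant $C_p$ is optimal: there is an $f$ with equality and both sides finite and nonzero.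

Both follow from a description of $p_n^{(k)}$ that makes a general measure look like the Chebyshev weight.

**Theorem 3 (asymptotics in measure).** There are real $C^1$ functions $\psi_n$ on $[0,\pi]$, $n\ge1$, with $\psi_n'>0$ and $\int_0^\pi|\psi_n'/n-1|\,d\theta\to0$, such that for every $k\ge0$
$$\sqrt{\tfrac\pi2\,\alpha'(\cos\theta)\sin\theta}\;\Big(\frac{\sin\theta}n\Big)^kp_n^{(k)}(\alpha,\cos\theta)-\cos\!\big(\psi_n(\theta)-\tfrac{k\pi}2\big)\longrightarrow0\quad\text{in measure on }(0,\pi).$$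

For the Chebyshev weight and $k=0,1$ this holds exactly with $\psi_n=n\theta$. A second case by hand shows why we ask only for convergence in measure.

**Example (second kind).** Let $d\alpha=\frac2\pi\sqrt{1-t^2}\,dt$. Then $p_n(\cos\theta)=\sin((n+1)\theta)/\sin\theta$ and $\sqrt{\frac\pi2\alpha'\sin\theta}=\sin\theta$. For $k=0$ the normalized quantity is $\sin((n+1)\theta)=\cos\psi_n$ with $\psi_n=(n+1)\theta-\frac\pi2$. Differentiating the quotient, we get for $k=1$
$$\sin\theta\cdot\frac{\sin\theta}n\,p_n'(\cos\theta)=-\frac{n+1}n\cos((n+1)\theta)+\frac{\cos\theta}{n\sin\theta}\sin((n+1)\theta).$$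
The prediction is $\cos(\psi_n-\frac\pi2)=\sin\psi_n=-\cos((n+1)\theta)$. The difference tends to $0$ for each fixed $\theta\in(0,\pi)$, but not uniformly: as $\theta\to0$ the last term tends to $(n+1)/n$.

In general $\alpha'$ is only a measurable function, positive a.e. It may equal $\exp(-1/t^2)$, and $\alpha$ may have point masses. Compared with Section 1 there are three new questions. What is the amplitude of $p_n$? What is its phase, and does the phase run at speed $n$? Can the asymptotic formula be differentiated?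

## 3. Why the asymptotic formula for $p_n$ cannot simply be differentiated

The natural plan is to establish Theorem 3 for $k=0$ and differentiate it in $\theta$. This stops at once, for two reasons. The left side contains $\sqrt{\alpha'(\cos\theta)}$, which need not be differentiable anywhere. Moreover an error that tends to $0$, even uniformly, can have a large derivative: $e_n(\theta)=\frac1n\sin(n^2\theta)$ tends to $0$ uniformly, while $e_n'/n=\cos(n^2\theta)$ does not tend to $0$ in measure, by Lemma 1 along the integers $n^2$.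

The way past this is to differentiate an *exact* identity and to take limits afterwards. Suppose that $p_n(\cos\theta)=c_n\,\mathrm{Re}\,v_n(\theta)$ with $v_n$ smooth and nowhere zero, and $c_n>0$ constant. Then
$$\frac d{d\theta}\,p_n(\cos\theta)=c_n\,\mathrm{Re}\Big(v_n\cdot\frac{v_n'}{v_n}\Big),$$
and the weight has not been differentiated. It remains to find the size of $v_n$ and to show that $v_n'/(nv_n)\to i$ in measure. If $v_n$ comes from a polynomial with all its zeros inside the unit disc, its logarithmic derivative is an explicit sum over zeros. Orthogonal polynomials on the circle provide such a $v_n$.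

## 4. Orthogonal polynomials on the unit circle

Let $dm=d\theta/2\pi$ on the unit circle $\mathbb T$. For a finite measure $\mu$ on $\mathbb T$ with infinite support write $\mu=w\,dm+\mu_s$ with $\mu_s$ singular, and $\langle f,g\rangle=\int f\bar g\,d\mu$. Let $\Phi_n$ be the monic polynomial of degree $n$ orthogonal to $1,z,\dots,z^{n-1}$, and let
$$\varphi_n=\frac{\Phi_n}{\|\Phi_n\|_{L^2(\mu)}},\qquad\varphi_n^*(z)=z^n\overline{\varphi_n(1/\bar z)},\qquad b_n=\frac{\varphi_n}{\varphi_n^*},$$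
and similarly $\Phi_n^*$. On $\mathbb T$ we have $|\varphi_n^*|=|\varphi_n|$. These are the facts we use (Szegő, *Orthogonal Polynomials*, Ch. XI; Simon, *OPUC*).

* **(F1)** All zeros $z_1,\dots,z_n$ of $\varphi_n$ lie in $|z|<1$. So $b_n$ is a finite Blaschke product: $|b_n|=1$ on $\mathbb T$, $|b_n|\le1$ in $|z|\le1$.
* **(F2)** $\Phi_{n+1}=z\Phi_n+\Phi_{n+1}(0)\Phi_n^*$, $\ \|\Phi_{n+1}\|^2=(1-|\Phi_{n+1}(0)|^2)\|\Phi_n\|^2$, $\ |\Phi_{n+1}(0)|<1$.
* **(F3)** (Bernstein–Szegő) $\int g\,|\varphi_n|^{-2}dm=\int g\,d\mu$ for trigonometric polynomials $g$ of degree $\le n$. Consequently $\int g\,|\varphi_n|^{-2}dm\to\int g\,d\mu$ for every continuous $g$ (approximate $g$ uniformly; all the measures have mass $\mu(\mathbb T)$).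
* **(F4)** (Christoffel–Darboux) $\displaystyle\sum_{l<n}\varphi_l(z)\overline{\varphi_l(\zeta)}=\frac{\varphi_n^*(z)\overline{\varphi_n^*(\zeta)}-\varphi_n(z)\overline{\varphi_n(\zeta)}}{1-z\bar\zeta}$.

**Example.** For $\mu=m$, $\varphi_n=b_n=z^n$. For $-1<a<1$ and $w=(1-a^2)/|z-a|^2$, $\mu_s=0$, one has $\Phi_n=z^{n-1}(z-a)$ for $n\ge1$. Indeed $\overline{z-a}=(1-az)/z$ on $\mathbb T$, so $\langle\Phi_n,z^j\rangle=(1-a^2)\int\frac{z^{n-j}}{1-az}dm=0$ for $j<n$. Further $\|\Phi_n\|^2=1-a^2$, so $|\varphi_n|^2w=1$ exactly for $n\ge1$. Also $\Phi_n(0)=0$ for $n\ge2$, and $\frac{z\varphi_n'}{n\varphi_n}=\frac1n\big(n-1+\frac z{z-a}\big)\to1$ uniformly on $\mathbb T$. We shall see that all three features persist asymptotically whenever $w>0$ a.e.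

We use the following elementary fact twice. On a probability space, **(S)** if $Y_n\ge0$, $\int Y_n\le1$ and $Y_n\to1$ in measure, then $\int|Y_n-1|\to0$. Indeed
$$\int|Y_n-1|=\int(Y_n-1)+2\int(1-Y_n)_+\le2\int(1-Y_n)_+\to0,$$
the last integrand being bounded by $1$ and tending to $0$ in measure.

## 5. Writing $p_n$ as the real part of a function without zeros

This section produces $v_n$ and reduces Theorem 3, for $k=0,1$, to three limits on the circle.

Given $\alpha$, let $\mu$ be half the sum of the images of $\alpha$ under $t\mapsto e^{i\arccos t}$ and $t\mapsto e^{-i\arccos t}$. It is invariant under $z\mapsto\bar z$, and its image under $z\mapsto\mathrm{Re}\,z$ is $\alpha$. Since $\arccos$ is absolutely continuous on $[-1,1]$, it maps null sets to null sets, so the singular part of $\alpha$ goes to a singular measure. On $0<\theta<\pi$ the absolutely continuous part is $w\,\frac{d\theta}{2\pi}=\frac12\alpha'(\cos\theta)\sin\theta\,d\theta$. Hence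
$$w(\theta)=\pi\,\alpha'(\cos\theta)\,|\sin\theta|>0\quad\text{a.e.}\tag{1}$$
By symmetry $\overline{\Phi_n(\bar z)}$ is also the monic orthogonal polynomial, so the $\Phi_n$ have real coefficients. Put $a_n=\Phi_{2n}(0)\in(-1,1)$.

**Lemma 2.** For $n\ge1$,
$$p_n(\alpha,\cos\theta)=\sqrt{\frac2{1+a_n}}\;\mathrm{Re}\,v_n(\theta),\qquad v_n(\theta)=e^{-in\theta}\varphi_{2n}(e^{i\theta}).\tag{2}$$

*Proof.* With $z=e^{i\theta}$ let $P(\cos\theta)=2\,\mathrm{Re}(z^{-n}\Phi_{2n}(z))=z^{-n}\Phi_{2n}(z)+z^n\Phi_{2n}(1/z)$. The coefficient of $z^n$ is $1$ from the first term and $a_n$ from the second; by symmetry the coefficient of $z^{-n}$ is the same. So $P=2(1+a_n)T_n+(\text{lower degree})$, where $T_n(\cos\theta)=\cos n\theta$. It is a polynomial of degree $n$ in $\cos\theta$ with positive leading coefficient. For $0\le j\le n$,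
$$\int PT_j\,d\alpha=\mathrm{Re}\int z^{-n}\Phi_{2n}(z)\,(z^j+z^{-j})\,d\mu=\mathrm{Re}\big[\langle\Phi_{2n},z^{n-j}\rangle+\langle\Phi_{2n},z^{n+j}\rangle\big].$$
For $j\le n-1$ both exponents lie in $\{0,\dots,2n-1\}$, so this is $0$. For $j=n$ it equals $\langle\Phi_{2n},1\rangle+\langle\Phi_{2n},z^{2n}\rangle=\|\Phi_{2n}\|^2$. Hence $P$ is orthogonal to lower degrees and $\int P^2d\alpha=2(1+a_n)\int PT_n\,d\alpha=2(1+a_n)\|\Phi_{2n}\|^2$. Dividing $P$ by its norm gives (2). $\square$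

By (F1), $v_n$ has no zeros. For $|z|\ge1$ put
$$F_N(z)=\frac{z\varphi_N'(z)}{N\varphi_N(z)}=\frac1N\sum_{l=1}^N\frac z{z-z_l},\qquad F_N(\infty)=1.\tag{3}$$
Differentiating $v_n=e^{-in\theta}\varphi_{2n}(e^{i\theta})$ in $\theta$,
$$\frac{v_n'}{v_n}=in\,\big(2F_{2n}(e^{i\theta})-1\big).\tag{4}$$
So it is enough to prove, for $\mu$ with $w>0$ a.e., that $|\varphi_N|^2w\to1$, that $\Phi_N(0)\to0$, and that $F_N\to1$ in measure on $\mathbb T$. In Sections 6–8 and in Section 11 we assume $w>0$ a.e.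

## 6. The amplitude: $|\varphi_n|^2w\to1$

**Lemma 3 (Máté–Nevai–Totik).** $\int\big||\varphi_n|^2w-1\big|\,dm\to0$.

*Proof.* **Step 1: a continuous substitute for $w^{-1/2}$.** We want to test (F3) against $1/w$, which is not continuous, so we approximate. Let $0<\varepsilon<1$, and let $\mu_s$ be carried by an $m$-null Borel set $S$. Put $h_0=\min(w^{-1/2},M)$ off $S$ and $h_0=0$ on $S$. Then $\int h_0^2\,d\mu=\int\min(1,M^2w)\,dm\le1$. Also $\sqrt w\,h_0=\min(1,M\sqrt w)$ a.e., which increases to $1$ as $M\to\infty$ because $w>0$ a.e.; fix $M$ with $\int(1-\sqrt w\,h_0)\,dm\le\varepsilon$. Choose $h$ real and continuous with $\|h-h_0\|_{L^2(\mu)}\le\varepsilon$. Then $\int\sqrt w|h-h_0|\,dm\le\big(\int w|h-h_0|^2dm\big)^{1/2}\le\varepsilon$. Hence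
$$\int|\sqrt w\,h-1|\,dm\le2\varepsilon,\qquad\int\sqrt w\,h\,dm\ge1-2\varepsilon,\qquad\int h^2\,d\mu\le(1+\varepsilon)^2 .$$

**Step 2: a square that is small.** Put $X=\sqrt w\,|\varphi_n|$, which is positive a.e., and $y=\sqrt w\,h$. Since $\int w|\varphi_n|^2dm\le\int|\varphi_n|^2d\mu=1$,
$$\int\Big(X-\frac yX\Big)^2dm=\int\Big(\sqrt w|\varphi_n|-\frac h{|\varphi_n|}\Big)^2dm\le1-2\int\sqrt w\,h\,dm+\int\frac{h^2}{|\varphi_n|^2}dm .$$
By (F3) the last integral tends to $\int h^2d\mu$. So the $\limsup$ of the right side is at most $1-2(1-2\varepsilon)+(1+\varepsilon)^2=6\varepsilon+\varepsilon^2\le7\varepsilon$.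

**Step 3: conclusion.** Let $0<\delta<1$. By Chebyshev's inequality, outside a set of measure at most $2\varepsilon/\delta+(7\varepsilon+o(1))/\delta^2$ we have $|y-1|\le\delta$ and $|X-y/X|\le\delta$. There $|X^2-y|\le\delta X$, so $|X^2-1|\le\delta+\delta X$. This gives $X^2\le2+X$, that is $(X-2)(X+1)\le0$, so $X\le2$ and $|X^2-1|\le3\delta$. Since $\varepsilon$ was arbitrary for fixed $\delta$, $X^2\to1$ in measure. As $\int X^2dm\le1$, fact (S) gives the lemma. $\square$

**Lemma 4 (Rakhmanov).** $\Phi_n(0)\to0$.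

*Proof.* Let $A=\Phi_{n+1}(0)$. On $\mathbb T$ we have $\Phi_n^*/\Phi_n=1/b_n=\overline{b_n}$ and $1/z=\bar z$, so (F2) gives
$$|1+A\,\overline{zb_n}|^2=\frac{|\Phi_{n+1}|^2}{|\Phi_n|^2}=(1-|A|^2)\frac{|\varphi_{n+1}|^2}{|\varphi_n|^2}.$$
By Lemma 3 the last quotient, which is $(|\varphi_{n+1}|^2w)/(|\varphi_n|^2w)$ a.e., tends to $1$ in measure. So $|1+A\,\overline{zb_n}|^2-(1-|A|^2)\to0$ in measure. It is bounded by $5$, so its integral tends to $0$. Since $b_n$ is analytic in the closed disc, $\int zb_n\,dm=0$, and the integral is $1+|A|^2-(1-|A|^2)=2|A|^2$. $\square$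

## 7. The speed of the phase: the real part of $F_n$

On $|z|=1$, $\ 2\,\mathrm{Re}\frac z{z-z_l}-1=\mathrm{Re}\frac{z+z_l}{z-z_l}=\frac{1-|z_l|^2}{|z-z_l|^2}$. Summing over the zeros,
$$\mathrm{Re}\,F_n=\frac12+\frac{g_n}{2n},\qquad g_n(z)=\sum_{l=1}^n\frac{1-|z_l|^2}{|z-z_l|^2}>0,\qquad\int g_n\,dm=n,\tag{5}$$
the last because each summand is a Poisson kernel. Moreover $b_n$ is a unimodular constant times $\prod_l\frac{z-z_l}{1-\bar z_lz}$, and on $\mathbb T$ we have $1-\bar z_lz=z\,\overline{(z-z_l)}$, so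
$$\frac{zb_n'(z)}{b_n(z)}=\sum_l\frac{z(1-|z_l|^2)}{(z-z_l)(1-\bar z_lz)}=g_n(z)\qquad(|z|=1).\tag{6}$$

**Lemma 5.** $\int|g_n/n-1|\,dm\to0$.

*Proof.* The point is that $g_n$ is a quotient of quantities we already know. For $z,\zeta\in\mathbb T$, $z\neq\zeta$, the right side of (F4) is $\varphi_n^*(z)\overline{\varphi_n^*(\zeta)}\,\frac{1-b_n(z)\overline{b_n(\zeta)}}{1-z\bar\zeta}$. Since $|b_n(\zeta)|=|\zeta|=1$,
$$\frac{1-b_n(z)\overline{b_n(\zeta)}}{1-z\bar\zeta}=\frac{\overline{b_n(\zeta)}}{\bar\zeta}\cdot\frac{b_n(\zeta)-b_n(z)}{\zeta-z}\longrightarrow\frac{\zeta b_n'(\zeta)}{b_n(\zeta)}=g_n(\zeta)\qquad(z\to\zeta).$$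
Hence $\sum_{l<n}|\varphi_l|^2=|\varphi_n|^2g_n$ on $\mathbb T$, and a.e.
$$\frac{g_n}n=\frac{\frac1n\sum_{l<n}|\varphi_l|^2w}{|\varphi_n|^2w}.$$
By Lemma 3 the numerator, a Cesàro mean of a sequence converging to $1$ in $L^1$, tends to $1$ in $L^1$, and the denominator tends to $1$ in measure. So $g_n/n\to1$ in measure. It is nonnegative with integral $1$, and (S) applies. $\square$

## 8. The imaginary part of $F_n$

By (4), both parts of $F_{2n}$ enter $v_n'$. The imaginary part is the harmonic conjugate of the real part, and we control the real part only in $L^1$, where conjugation is not bounded from $L^1$ to $L^1$. But we need only convergence in measure, so an $L^{1/2}$ bound is enough. It is Kolmogorov's theorem (Duren, *Theory of $H^p$ Spaces*, Thm 4.2); here is the proof of the case we need.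

**Lemma 6 (Kolmogorov).** Let $h$ be analytic in a neighborhood of $|\zeta|\le1$ with $\mathrm{Im}\,h(0)=0$. Then $\int_{\mathbb T}|h|^{1/2}dm\le2\sqrt2\,\big(\int_{\mathbb T}|\mathrm{Re}\,h|\,dm\big)^{1/2}$.

*Proof.* Let $u=\mathrm{Re}\,h$ on $\mathbb T$ and $u=u_+-u_-$ with $u_\pm\ge0$ its positive and negative parts. Let $H_\pm$ be analytic in $|\zeta|<1$ with $\mathrm{Re}\,H_\pm$ the Poisson integral of $u_\pm$ and $\mathrm{Im}\,H_\pm(0)=0$. Then $h=H_+-H_-$, since both sides have the same real part and real values at $0$. If $u_+\not\equiv0$, then $\mathrm{Re}\,H_+>0$, so the principal root $H_+^{1/2}$ is analytic with argument in $(-\frac\pi4,\frac\pi4)$, and $|H_+|^{1/2}\le\sqrt2\,\mathrm{Re}\,H_+^{1/2}$. By the mean value property, for $r<1$,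
$$\int|H_+(r\zeta)|^{1/2}dm\le\sqrt2\,H_+(0)^{1/2}=\sqrt2\Big(\int u_+\,dm\Big)^{1/2}.$$
If $u_+\equiv0$, then $H_+=0$ and this is trivial. The same holds for $H_-$. As $|h|^{1/2}\le|H_+|^{1/2}+|H_-|^{1/2}$, we get $\int|h(r\zeta)|^{1/2}dm\le2\sqrt2\,(\int|u|\,dm)^{1/2}$. Let $r\to1$. $\square$

**Lemma 7.** $\int_{\mathbb T}|F_n-1|^{1/2}dm\to0$. In particular $F_n\to1$ in measure on $\mathbb T$.

*Proof.* We move the exterior of the disc to the interior. Put
$$h_n(\zeta)=F_n(1/\zeta)-1=\frac1n\sum_{l=1}^n\frac1{1-z_l\zeta}-1 .\tag{7}$$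
It is analytic in a neighborhood of the closed disc, $h_n(0)=0$, and on $\mathbb T$, by (5), $\mathrm{Re}\,h_n(\zeta)=\frac12\big(g_n(1/\zeta)/n-1\big)$. This tends to $0$ in $L^1$ by Lemma 5. Apply Lemma 6; the map $\zeta\mapsto1/\zeta$ preserves $m$. $\square$

## 9. Theorem 3 for $k=0$ and $k=1$

We return to $\alpha$ and the measure $\mu$ of Section 5; $w>0$ a.e. by (1).

**The phase.** Let $\psi_n$ be a continuous argument of $v_n$ on $[0,\pi]$. It is $C^1$, and by (4) and (5)
$$\psi_n'=\mathrm{Im}\frac{v_n'}{v_n}=n\,\mathrm{Re}(2F_{2n}-1)=\tfrac12g_{2n}>0,\qquad\frac{\psi_n'}n-1=\frac{g_{2n}}{2n}-1 .$$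
By Lemma 5, $\int_0^\pi|\psi_n'/n-1|\,d\theta\to0$. So Lemma 1 applies to $\psi_n$.

**The functions.** Here $o(1)$ denotes a sequence tending to $0$ in measure on $(0,\pi)$. By Lemma 3, $\sqrt w\,|v_n|=\sqrt w\,|\varphi_{2n}|=1+o(1)$, so
$$\sqrt w\,v_n=e^{i\psi_n}(1+o(1)),\qquad\sqrt w\,\frac{v_n'}n=\sqrt w\,v_n\cdot i(2F_{2n}-1)=i\,e^{i\psi_n}(1+o(1)),$$
the second by (4) and Lemma 7. Now take real parts in (2) and in its derivative. Since $a_n\to0$ by Lemma 4, and $-\sin\theta\,p_n'(\cos\theta)=\frac d{d\theta}\,p_n(\cos\theta)$,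
$$\sqrt{\tfrac w2}\;p_n(\cos\theta)=\cos\psi_n+o(1),\qquad\sqrt{\tfrac w2}\;\frac{\sin\theta}n\,p_n'(\cos\theta)=-\mathrm{Re}(ie^{i\psi_n})+o(1)=\sin\psi_n+o(1).$$
By (1), $\sqrt{w/2}=\sqrt{\frac\pi2\alpha'(\cos\theta)\sin\theta}$, and $\sin\psi_n=\cos(\psi_n-\frac\pi2)$. This is Theorem 3 for $k=0,1$. $\square$

## 10. From asymptotics in measure to the inequality

Here we show: *Theorem 3 for a given $k$ implies the inequality of Theorem 2 for that $k$.* The argument is that of Section 1, with Egorov's theorem to handle the error. Put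
$$W(t)=\sqrt{\tfrac2\pi}\;\alpha'(t)^{-1/2}(1-t^2)^{-1/4-k/2},$$
positive and finite a.e. Convergence in measure for $dt$ on $(-1,1)$ and for $d\theta$ on $(0,\pi)$ is the same, since the two measures are finite and mutually absolutely continuous. So Theorem 3, divided by $1/W=\sqrt{\frac\pi2\alpha'\sin\theta}\,\sin^k\theta$, says
$$n^{-k}|p_n^{(k)}(t)|=W(t)\,|c_n(t)+\delta_n(t)|,\qquad c_n(\cos\theta)=\cos(\psi_n(\theta)-\tfrac{k\pi}2),\qquad\delta_n\to0\text{ in measure}.\tag{8}$$
Lemma 1, with $Q(x)=|\cos(x-\frac{k\pi}2)|^q$ (mean value $M_q$) and $dt=\sin\theta\,d\theta$, gives for $0<q<\infty$ and $G\in L^1(-1,1)$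
$$\int_{-1}^1|c_n|^q\,G\,dt\longrightarrow M_q\int_{-1}^1G\,dt .\tag{9}$$
Let $L=\liminf n^{-k}\|fp_n^{(k)}\|_p$. Pass to a subsequence along which the limit is $L$, then to a further one along which $\delta_n\to0$ a.e. All limits below are along it.

**Case $p<\infty$.** For $l\in\mathbb N$, Egorov's theorem gives $E_l\subset\{|f|W\le l\}$ with $|\{|f|W\le l\}\setminus E_l|<2^{-l}$ and $\delta_n\to0$ uniformly on $E_l$. Since $x\mapsto|x|^p$ is uniformly continuous on bounded sets, $|c_n+\delta_n|^p-|c_n|^p\to0$ uniformly on $E_l$. The function $G=1_{E_l}|fW|^p\le l^p$ is integrable, so (8) and (9) give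
$$L^p\ge\lim_n\int_{E_l}|fW|^p\,|c_n+\delta_n|^p\,dt=M_p\int_{E_l}|fW|^p\,dt .$$
The sets $\{|f|W\le l\}$ increase to almost all of $(-1,1)$, because $f$ and $W$ are a.e. finite. By Borel–Cantelli a.e. point lies in only finitely many of the exceptional sets. So $1_{E_l}\to1$ a.e., and Fatou's lemma gives $L^p\ge M_p\int|fW|^p\,dt$, that is
$$\sqrt{\tfrac2\pi}\,\Big\|\frac f{\sqrt{\alpha'}(1-t^2)^{1/4+k/2}}\Big\|_p\le M_p^{-1/p}L ,$$
which is the claim with $C_p=\sqrt{\pi/2}\,M_p^{-1/p}$.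

**Case $p=\infty$.** If $\|fW\|_\infty=0$ there is nothing to prove. Let $0\le\lambda<\|fW\|_\infty$. By Egorov choose $E\subset\{|f|W>\lambda\}$ with $|E|>0$ and $\delta_n\to0$ uniformly on $E$. For every $q<\infty$, by (9),
$$L\ge\lambda\,\limsup_n\operatorname*{ess\,sup}_E|c_n+\delta_n|=\lambda\,\limsup_n\operatorname*{ess\,sup}_E|c_n|\ge\lambda\lim_n\Big(\frac1{|E|}\int_E|c_n|^q\,dt\Big)^{1/q}=\lambda M_q^{1/q}.$$
Let $q\to\infty$, so $M_q^{1/q}\to1$, and then $\lambda\to\|fW\|_\infty$. Thus $L\ge\|fW\|_\infty$, the claim with $C_\infty=\sqrt{\pi/2}$. $\square$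

With $k=1$ and Section 9, **Theorem 1 is proved.** With $k=0$ we also get the inequality of Máté, Nevai and Totik, with constant $C_p$.

## 11. Derivatives of order $k\ge2$: a limit at scale $1/N$

Write $D=z\,\frac d{dz}$, so that $\frac d{d\theta}$ acts as $iD$ on functions of $z=e^{i\theta}$. From $D\varphi_N=NF_N\varphi_N$ we get
$$\frac{D^2\varphi_N}{N^2\varphi_N}=F_N^2+\frac{DF_N}N .$$
So for $k=2$ we would like $DF_N/N\to0$ in measure on $\mathbb T$. Knowing $F_N\to1$ in measure on the circle says nothing directly about a derivative. A Cauchy estimate on a disc of radius comparable to $1/N$ about a point of $\mathbb T$ would give it, but half of that disc lies in $|z|<1$. There $\varphi_N$ has its zeros and $F_N$ has poles.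

The way past this is to drop $F_N$ inside the disc and to rescale $\varphi_N$ itself. The function $u(s)=\varphi_N(e^{i(\theta+s/N)})/\varphi_N(e^{i\theta})$ is entire in $s$. (For $\mu=m$ it is exactly $e^{is}$.) Outside the disc $u$ is close to $e^{is}$ because $F_N$ is close to $1$ there; inside it is bounded by reflection; between, by Phragmén–Lindelöf. A normal family argument then forces $u\approx e^{is}$ near $s=0$, derivatives included.

**Closeness of $F_N$ to $1$ in an approach region.** Let $h_N(\zeta)=F_N(1/\zeta)-1$ as in (7). Let $\Gamma_\theta$ be the union of $\{|\zeta|\le\frac12\}$ and $\{re^{it}:\frac12\le r\le1,\ |t-\theta|\le2(1-r)\}$, and let $h_N^\sharp(\theta)=\sup_{\Gamma_\theta}|h_N|$.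

**Lemma 8.** $\int(h_N^\sharp)^{1/2}\,dm\to0$. In particular $h_N^\sharp\to0$ in measure.

*Proof.* Let $\kappa=|h_N|^{1/4}$ on $\mathbb T$, let $P_r(x)=\frac{1-r^2}{|1-re^{ix}|^2}$, and let $\mathcal M\kappa(\theta)=\sup_{0<\rho\le\pi}\frac1{2\rho}\int_{-\rho}^{\rho}\kappa(\theta-x)\,dx$ be the Hardy–Littlewood maximal function. The function $|h_N|^{1/4}$ is subharmonic in the disc and continuous up to $\mathbb T$, so it is at most the Poisson integral of $\kappa$.

*The disc $|\zeta|\le\frac12$.* There the Poisson kernel is at most $3$, so $|h_N(\zeta)|^{1/4}\le3\int\kappa\,dm\le3\mathcal M\kappa(\theta)$.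

*The points $re^{it}$ with $\frac12\le r<1$, $|t-\theta|\le2(1-r)$.* For every $x$ we have $|e^{ix}-re^{it}|\ge1-r$. So $|e^{ix}-re^{i\theta}|\le|e^{ix}-re^{it}|+|t-\theta|\le3|e^{ix}-re^{it}|$, and hence $P_r(t-x)\le9P_r(\theta-x)$. Further, $P_r$ is even and decreasing on $[0,\pi]$, so $P_r(x)=P_r(\pi)+\int_{|x|}^\pi(-P_r'(\rho))\,d\rho$ and
$$\int P_r(x)\kappa(\theta-x)\frac{dx}{2\pi}=P_r(\pi)\int_{-\pi}^\pi\kappa(\theta-x)\frac{dx}{2\pi}+\int_0^\pi(-P_r'(\rho))\,\frac\rho\pi\cdot\frac1{2\rho}\int_{-\rho}^\rho\kappa(\theta-x)\,dx\,d\rho .$$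
This is at most $\mathcal M\kappa(\theta)\big[P_r(\pi)+\int_0^\pi(-P_r'(\rho))\frac\rho\pi\,d\rho\big]=\mathcal M\kappa(\theta)$, the bracket being the same identity for $\kappa=1$. So $|h_N(re^{it})|^{1/4}\le9\mathcal M\kappa(\theta)$. The only point of $\Gamma_\theta$ with $r=1$ is $e^{i\theta}$, and it is covered by continuity.

Hence $(h_N^\sharp)^{1/4}\le9\,\mathcal M\kappa$. By the $L^2$ maximal theorem and Lemma 7,
$$\int(h_N^\sharp)^{1/2}dm\le81\int(\mathcal M\kappa)^2dm\le C\int\kappa^2\,dm=C\int|h_N|^{1/2}dm\to0.\qquad\square$$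

**Lemma 9.** If $w>0$ a.e., then for each $j\ge0$, $\ \dfrac{D^j\varphi_N}{N^j\varphi_N}\to1$ in measure on $\mathbb T$ as $N\to\infty$.

*Proof.* Fix $0<\varepsilon\le1$ and $\theta$ with $h_N^\sharp(-\theta)\le\varepsilon$, and let $u$ be the entire function above. Then $u(0)=1$ and
$$u^{(j)}(0)=i^j\,\frac{(D^j\varphi_N)(e^{i\theta})}{N^j\varphi_N(e^{i\theta})}.$$
Let $\Gamma^-=\{\sigma-i\tau:\tau\ge0,\ |\sigma|\le\tau\}$ and let $\Gamma^+$ be its complex conjugate. Together with the sectors $|\arg s|\le\frac\pi4$ and $|\arg(-s)|\le\frac\pi4$ they cover $\mathbb C$. Write $z=e^{i(\theta+s/N)}$.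

**Step 1: on $\Gamma^-$, $u$ is close to $e^{is}$.** Let $s=\sigma-i\tau\in\Gamma^-$. Then $1/z=re^{-i(\theta+\sigma/N)}$ with $r=e^{-\tau/N}$, and $|\sigma|/N\le\tau/N=\log(1/r)$. If $r\ge\frac12$, then $\log(1/r)=\int_r^1\frac{dx}x\le\frac{1-r}r\le2(1-r)$. So in all cases $1/z\in\Gamma_{-\theta}$, and $|F_N(z)-1|=|h_N(1/z)|\le\varepsilon$. Since $|z|\ge1$, $u$ has no zero on $\Gamma^-$, and $u'/u=iF_N(z)$. Integrating along $[0,s]\subset\Gamma^-$ gives $u(s)=e^{is+\rho(s)}$ with $|\rho(s)|\le\varepsilon|s|$. Hence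
$$|u(s)-e^{is}|\le e^{|s|}(e^{\varepsilon|s|}-1),\qquad|u(s)|\le e^{2|s|}\qquad(s\in\Gamma^-).\tag{10}$$

**Step 2: on $\Gamma^+$, $u$ is bounded by reflection.** Here $0<|z|\le1$, so by (F1) $|\varphi_N(z)|\le|\varphi_N^*(z)|=|z|^N|\varphi_N(1/\bar z)|\le|\varphi_N(1/\bar z)|$. Since $1/\bar z=e^{i(\theta+\bar s/N)}$ and $\bar s\in\Gamma^-$, we get $|u(s)|\le|u(\bar s)|\le e^{2|s|}$.

**Step 3: in the two remaining sectors.** Since $u$ is a polynomial of degree $N$ in $e^{is/N}$, there is $K$ with $|u(s)|\le Ke^{|s|}$ for all $s$ ($K$ may depend on $N,\theta$). Consider $u(s)e^{-2\sqrt2s}$ in $|\arg s|\le\frac\pi4$. On the two boundary rays, which lie in $\Gamma^\pm$, $|e^{-2\sqrt2s}|=e^{-2\sqrt2|s|\cos(\pi/4)}=e^{-2|s|}$, so the function is at most $1$ in modulus by Steps 1 and 2. The sector has opening $\frac\pi2$, and the function is $O(e^{c|s|})$ with exponent $1<2$. By the Phragmén–Lindelöf theorem it is at most $1$ in modulus in the sector, so $|u(s)|\le e^{2\sqrt2|s|}$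 there. In the sector about the negative axis use $u(s)e^{2\sqrt2s}$. In all, $|u(s)|\le e^{3|s|}$ on $\mathbb C$.

**Step 4: compactness.** Claim: given $j$ and $\eta>0$ there is $\varepsilon\in(0,1]$, independent of $N$ and $\theta$, such that (10) and $|u|\le e^{3|s|}$ force $|u^{(j)}(0)-i^j|<\eta$. If not, then for every $m\ge1$ there is an entire $u_m$ with $|u_m(s)|\le e^{3|s|}$ on $\mathbb C$, $|u_m(s)-e^{is}|\le e^{|s|}(e^{|s|/m}-1)$ on $\Gamma^-$, and $|u_m^{(j)}(0)-i^j|\ge\eta$. By Montel's theorem a subsequence converges locally uniformly to an entire function. The limit equals $e^{is}$ on $\Gamma^-$, hence everywhere by the identity theorem. So $u_m^{(j)}(0)\to i^j$ along the subsequence, a contradiction.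

With this $\varepsilon$ we have $\big|\frac{D^j\varphi_N}{N^j\varphi_N}(e^{i\theta})-1\big|<\eta$ whenever $h_N^\sharp(-\theta)\le\varepsilon$. By Lemma 8 the measure of the exceptional set tends to $0$. $\square$

**Theorem 3 for every $k$.** By Leibniz's rule applied to $v_n=e^{-in\theta}\varphi_{2n}(e^{i\theta})$, and Lemma 9 with $N=2n$,
$$\frac{v_n^{(j)}}{n^jv_n}=i^j\sum_{l=0}^j\binom jl(-1)^{j-l}\,2^l\,\frac{D^l\varphi_{2n}}{(2n)^l\varphi_{2n}}\longrightarrow i^j(2-1)^j=i^j\quad\text{in measure}.$$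
Let $q_n(\theta)=p_n(\cos\theta)$. By (2), $a_n\to0$ and $\sqrt w\,v_n=e^{i\psi_n}(1+o(1))$,
$$\sqrt{\tfrac w2}\;n^{-j}q_n^{(j)}=\mathrm{Re}(i^je^{i\psi_n})+o(1)\quad\text{in measure, for every }j\ge0.\tag{11}$$
It remains to pass from $\theta$-derivatives to $t$-derivatives. Since $\frac d{dt}=-\frac1{\sin\theta}\frac d{d\theta}$,
$$p_n^{(k)}(\cos\theta)=\Big(\frac{-1}{\sin\theta}\Big)^kq_n^{(k)}(\theta)+\sum_{j<k}c_{k,j}(\theta)\,q_n^{(j)}(\theta),$$
with $c_{k,j}$ smooth on $(0,\pi)$ and independent of $n$. Multiply by $\sqrt{w/2}\,(\sin\theta/n)^k$. A term with $j<k$ becomes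
$$n^{j-k}\cdot\sin^k\theta\,c_{k,j}(\theta)\cdot\sqrt{w/2}\,n^{-j}q_n^{(j)},$$
that is, $n^{j-k}$ times a fixed finite function times a sequence bounded in measure by (11). So it tends to $0$ in measure. The main term is
$$(-1)^k\,\mathrm{Re}(i^ke^{i\psi_n})+o(1)=\mathrm{Re}(e^{-ik\pi/2}e^{i\psi_n})+o(1)=\cos(\psi_n-\tfrac{k\pi}2)+o(1).$$
This proves Theorem 3, and with Section 10 the inequality of Theorem 2 for every $k$. $\square$

## 12. No single measure allows a smaller constant

For the Chebyshev weight and $k=1$ we saw equality in Section 1. For general $\alpha,k,p$ we choose $f$ so that $fW$ is an indicator function, on a set where the error in (8) is uniformly small.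

Fix $\alpha,k,p$. In (8) take a subsequence with $\delta_n\to0$ a.e., and by Egorov a set $E$ with $|E|>0$ on which $\delta_n\to0$ uniformly along it. Let $f=1_E/W$. For $p<\infty$, along the subsequence, (8) and (9) give
$$n^{-k}\|fp_n^{(k)}\|_p=\Big(\int_E|c_n+\delta_n|^p\,dt\Big)^{1/p}\longrightarrow(M_p|E|)^{1/p}.$$
For $p=\infty$ we have $n^{-k}\|fp_n^{(k)}\|_\infty\le1+\sup_E|\delta_n|$, so the $\limsup$ along the subsequence is at most $1$. Hence, reading $|E|^{1/p}$ as $1$ when $p=\infty$,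
$$C_p\liminf_{n\to\infty}n^{-k}\|fp_n^{(k)}\|_p\le\sqrt{\tfrac\pi2}\,|E|^{1/p}.$$
On the other hand, by the definition of $W$,
$$\Big\|\frac f{\sqrt{\alpha'}\,(1-t^2)^{1/4+k/2}}\Big\|_p=\sqrt{\tfrac\pi2}\,\|fW\|_p=\sqrt{\tfrac\pi2}\,|E|^{1/p}.$$
The inequality of Theorem 2 bounds this from above by $C_p\liminf n^{-k}\|fp_n^{(k)}\|_p$. So all these quantities are equal, finite and nonzero. Therefore no constant smaller than $C_p$ works for any single measure $\alpha$, any $k\ge0$ and any $0<p\le\infty$, and Theorem 2 is proved. $\blacksquare$
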